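
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Direct limits of absolute neighborhood retracts\\ for stratifiable spaces}


\begin{abstract}
Let $X_1\subset X_2\subset\cdots$ be a tower of absolute neighborhood retracts for the class $\mathcal S$ of stratifiable spaces, each closed in the next. We prove that the direct limit $X$ is again an absolute neighborhood retract for $\mathcal S$, and that the same holds for absolute retracts. The main step needs no retract hypothesis: whenever $X$ is closed in a stratifiable space $Y$, the topology of $Y$ can be coarsened, without changing it on $X$ or on $Y\setminus X$, to a stratifiable topology which is the direct limit of closed sets $C_n$ with $C_n\cap X=X_n$. Closedness of $X_n$ in $X_{n+1}$ cannot be omitted.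
\end{abstract}

\section{The question and the answer}

A $T_1$ space $X$ is \emph{stratifiable} if to each open set $U\subset X$ one can assign open sets $U_1,U_2,\dots$ such that
\begin{enumerate}
\item[(a)] $\overline{U_n}\subset U$ for every $n$;
\item[(b)] $\bigcup_nU_n=U$;
\item[(c)] $U_n\subset V_n$ for every $n$ whenever $U\subset V$.
\end{enumerate}
The assignment $U\mapsto(U_n)$ is called a \emph{stratification}. Replacing $U_n$ by $U_1\cup\dots\cup U_n$, we may and shall always assume that it is increasing, that is, $U_n\subset U_{n+1}$. Conditions (a) and (b) alone say that open sets are exhausted from inside by open sets with smaller closures; the point of the definition is that by (c) this is done monotonically in $U$. In a metric space one takes for $U_n$ the set of points at distance greater than $1/n$ from the complement of $U$. Thus the class $\mathcal S$ of stratifiable spaces contains all metrizable spaces. Unlike the class of metrizable spaces, it is also closed under the gluing constructions recalled in Section~\ref{sec:facts}.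

One of these is the direct limit. For a tower $X_1\subset X_2\subset\cdots$ of spaces, $\operatorname{dir\,lim}X_n$ is the set $X=\bigcup_nX_n$ with the weak topology: $A\subset X$ is closed iff $A\cap X_n$ is closed in $X_n$ for every $n$. If each $X_n$ is a closed subspace of $X_{n+1}$, then each $X_n$ is a closed subspace of $X$. Even for very simple $X_n$ the limit need not be metrizable; see the fan in Section~\ref{sec:fan}.

A space $X\in\mathcal S$ is an ANR($\mathcal S$) if, whenever $X$ is embedded as a closed subset of some $Y\in\mathcal S$, it is a retract of a neighborhood of $X$ in $Y$; it is an AR($\mathcal S$) if it is always a retract of $Y$ itself. The following question is posed in \cite{problem}: \emph{if each $X_n$ is an ANR($\mathcal S$) and is closed in $X_{n+1}$, is $\operatorname{dir\,lim}X_n$ an ANR($\mathcal S$)?} Cauty's theorem says that this is so if the $X_n$ are compact metrizable ANR's. The answer is yes in general.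

\begin{theorem}\label{thm:main}
Let $X_1\subset X_2\subset\cdots$ be ANR($\mathcal S$)'s, each closed in the next. Then $X=\operatorname{dir\,lim}X_n$ is an ANR($\mathcal S$). If all $X_n$ are AR($\mathcal S$)'s, then $X$ is an AR($\mathcal S$).
\end{theorem}

One would guess this answer from the following attempt. Let $X$ be closed in $Y$. Since $X_n$ is an ANR($\mathcal S$), one can build neighborhood retractions for $X_1$, $X_2,\dots$ successively, each extending the previous one. The union of these maps is defined on some set $N\supset X$. But nothing makes $N$ a neighborhood of $X$, or the union continuous: a function on a direct limit is continuous as soon as it is continuous on each stage, but $Y$ is not given as a direct limit. The attempt succeeds if $Y$ is the direct limit of closed sets $C_n$ with $C_n\cap X=X_n$ (Section~\ref{sec:reduction}). It also succeeds if this holds only for a \emph{coarser} topology on $Y$, since a retraction continuous for a coarser topology on $Y$, with the same topology on $X$, is continuous for the original one. Such a topology always exists.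

\begin{theorem}\label{thm:structure}
Let $X=\operatorname{dir\,lim}X_n$ be the direct limit of a tower of nonempty stratifiable spaces, each closed in the next, and let $X$ be closed in $Y\in\mathcal S$. Then there is a coarser stratifiable topology $Y'$ on the set $Y$, inducing the same topologies on $X$ and on $Y\setminus X$ and having $X$ as a closed set, together with closed sets $C_1\subset C_2\subset\cdots$ of $Y'$ such that $C_n\cap X=X_n$ and $Y'=\operatorname{dir\,lim}C_n$.
\end{theorem}

Since the ANR property plays no role in Theorem~\ref{thm:structure}, the hypothesis of Theorem~\ref{thm:main} can be weakened. Consider the following condition on a tower.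
\begin{enumerate}
\item[(E)] For every $n$ there is $m(n)\ge n$ such that every map from a closed subset $A$ of any $Z\in\mathcal S$ to $X_n$ extends to a map from a neighborhood of $A$ in $Z$ to $X_{m(n)}$.
\end{enumerate}

\begin{theorem}\label{thm:weaker}
Let $X_1\subset X_2\subset\cdots$ be stratifiable spaces, each closed in the next, that satisfy {\rm(E)}. Then $\operatorname{dir\,lim}X_n$ is an ANR($\mathcal S$). Condition {\rm(E)} holds, for instance, if for every $n$ there are $m(n)\ge n$ and a subspace $K_n$ of $X_{m(n)}$ that contains $X_n$ and is an ANR($\mathcal S$); the $X_n$ themselves need not be ANR($\mathcal S$)'s.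
\end{theorem}

\begin{corollary}\label{cor:metrizable}
The direct limit of any tower of metrizable ANR's (for the class of metrizable spaces), each closed in the next, is an ANR($\mathcal S$).
\end{corollary}

No compactness, local compactness or separability is assumed here. Compact subsets of Hausdorff spaces are closed, so Corollary~\ref{cor:metrizable} contains Cauty's theorem.

\medskip
\noindent\textbf{How $Y'$ and $C_n$ arise.} To each point $y\in\Gamma=Y\setminus X$ we attach a finite set $A(y)\subset X$, its \emph{footprint}, and a number $h(y)>0$, its \emph{height}; near $x\in X$ footprints are close to $x$ and heights are small. A set whose traces on $X$ and on $\Gamma$ are open is declared open in $Y'$ if, for each of its points $x\in X$, it contains all points of $\Gamma$ with footprint in some neighborhood of $x$ in $X$ and height below some $\varepsilon>0$. Thus the behavior of $Y'$ near $X$ is governed by the topology of $X$ and one number, and the weak topology of $X$ can be brought to bear. The set $C_n$ consists of $X_n$ and the points whose height is at least the distance of each footprint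 point from $X_n$, for a suitable pseudometric on $X$ (Figure~\ref{fig:C}). Section~\ref{sec:fan} shows by hand, on a simple example, why this choice works and a simpler one does not.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=.85]
\fill[gray!22] (-4,2.4)--(-1,0)--(1,0)--(4,2.4)--(4,3)--(-4,3)--cycle;
\draw (-4,2.4)--(-1,0) (1,0)--(4,2.4);
\draw[dashed] (-4,1.6)--(-2,0) (2,0)--(4,1.6);
\draw (-4.4,0)--(4.4,0) node[right] {$X$};
\draw[->] (-4.4,0)--(-4.4,3.2) node[left] {$h$};
\draw[line width=2pt] (-1,0)--(1,0);
\node[below] at (0,-.05) {$X_n$};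
\node at (0,1.7) {$C_n$};
\node[right] at (4,2.4) {$h=d_n$};
\node[right] at (4,1.6) {$h=d_{n+1}$};
\end{tikzpicture}
\caption{The set $C_n$, drawn for one-point footprints. A point $y\notin X$ sits above its footprint $a\in X$ at height $h(y)$. It belongs to $C_n$ (shaded) iff $h(y)\ge d_n(a)$, where $d_n(a)$ is the distance from $a$ to $X_n$. Since $d_{n+1}\le d_n$, the region grows with $n$; the dashed line bounds $C_{n+1}$.}
\label{fig:C}
\end{figure}

\section{Facts used}\label{sec:facts}

Maps are continuous. A neighborhood of a set is a set containing it in its interior. We use the following facts.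

\begin{enumerate}
\item[(F1)] (Ceder; Borges \cite{borges}) Subspaces of stratifiable spaces are stratifiable. Stratifiable spaces are paracompact Hausdorff, hence regular and collectionwise normal (every discrete family of closed sets $P$ expands to a discrete family of open sets $G_P\supset P$). They are perfectly normal: every closed set is the zero set of a continuous function to $[0,1]$.
\item[(F2)] (Borges \cite{borges}) If $A$ is closed in $Z\in\mathcal S$, $T\in\mathcal S$ and $f:A\to T$ is a map, then the adjunction space $Z\cup_fT$ is in $\mathcal S$.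
\item[(F3)] (Borges \cite{borges}) A space dominated by a family of closed stratifiable subspaces is stratifiable. Here a family of closed sets covering $X$ dominates $X$ if a set $A\subset X$ is closed whenever some subfamily covers $A$ and $A$ meets each member of that subfamily in a closed set. A direct limit of a tower, each term closed in the next, is dominated by the terms: an infinite subfamily is cofinal, and a finite nonempty one has a largest member. So such a limit is in $\mathcal S$ if the terms are.
\item[(F4)] (Gruenhage \cite{gruenhage}; Junnila \cite{junnila}) A stratifiable space has a $\sigma$-closure-preserving quasi-base: a family $\mathcal B=\bigcup_i\mathcal B_i$ of sets such that for every open $U$ and $x\in U$ there is $B\in\mathcal B$ with $x\in\operatorname{int}B\subset B\subset U$, and each $\mathcal B_i$ is closure-preserving, that is, the closure of the union of any subfamily is the union of the closures. Passing to closures (the space is regular) and replacing $\mathcal B_i$ by $\mathcal B_1\cup\dots\cup\mathcal B_i$, we may assume that all members are closed and $\mathcal B_1\subset\mathcal B_2\subset\cdots$.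
\end{enumerate}

We shall use retracts in the form of extension properties.

\begin{lemma}\label{lem:ANE}
Let $T\in\mathcal S$. Then $T$ is an ANR($\mathcal S$) iff every map $f:A\to T$ from a closed subset $A$ of a space $Z\in\mathcal S$ extends to a map from a neighborhood of $A$ in $Z$ to $T$, and $T$ is an AR($\mathcal S$) iff every such $f$ extends to a map $Z\to T$.
\end{lemma}

\begin{proof}
Given the extension property and $T$ closed in $Y$, extend $\mathrm{id}_T$. Conversely, given $f$, the space $T$ is closed in $Z\cup_fT\in\mathcal S$ by (F2). Composing a retraction of a neighborhood of $T$ (of the whole space, if $T$ is an AR($\mathcal S$)) with the natural map $Z\to Z\cup_fT$ gives the extension.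
\end{proof}

\section{Reduction to the structure theorem}\label{sec:reduction}

\begin{proposition}\label{prop:reduction}
Let $X$, $Y$, $Y'$ and $C_n$ be as in Theorem~\ref{thm:structure}. If the tower $(X_n)$ satisfies {\rm(E)}, then $X$ is a retract of a neighborhood of $X$ in $Y$. If all $X_n$ are AR($\mathcal S$)'s, then $X$ is a retract of $Y$.
\end{proposition}

\begin{proof}
The sets $C_n$, as subspaces of $Y'$, are stratifiable by (F1). Put $C_0=N_0=X_0=\emptyset$, $q_0=1$ and $q_n=m(\max(q_{n-1},n))$ for $n\ge1$, so that $q_n\ge q_{n-1}$ and $q_n\ge n$. We construct sets $N_n$ closed in $C_n$ and maps $r_n:N_n\to X_{q_n}$ with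
\[
N_{n-1}\cup X_n\subset\operatorname{int}_{C_n}N_n,\qquad r_n|_{N_{n-1}}=r_{n-1},\qquad r_n|_{X_n}=\mathrm{id}.
\]
Suppose that $N_{n-1}$ and $r_{n-1}$ are constructed. Since $X_{n-1}\subset N_{n-1}\subset C_{n-1}$ and $C_{n-1}\cap X=X_{n-1}$, we have $N_{n-1}\cap X_n=X_{n-1}$, and there $r_{n-1}$ is the identity. So $r_{n-1}$ and $\mathrm{id}_{X_n}$ together define a map from $N_{n-1}\cup X_n$ to $X_{\max(q_{n-1},n)}$. It is continuous because both pieces are closed in $C_n$. By (E) it extends to a map from a neighborhood of $N_{n-1}\cup X_n$ in $C_n$ to $X_{q_n}$. As $C_n$ is normal, this neighborhood contains a closed neighborhood $N_n$ of $N_{n-1}\cup X_n$; let $r_n$ be the restriction to $N_n$. If all $X_n$ are AR($\mathcal S$)'s, then by Lemma~\ref{lem:ANE} we may take $m(n)=n$ and $N_n=C_n$.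

Let $N=\bigcup_nN_n$ and $r=\bigcup_nr_n:N\to X$. For $O$ open in $X$ and every $m$ we have
\[
r^{-1}(O)\cap C_m=\bigcup_{n\ge m}\bigl(\operatorname{int}_{C_n}N_n\cap r_n^{-1}(O)\bigr)\cap C_m .
\]
Indeed, a point $y$ of the left side lies in some $N_k$, hence in $N_{n-1}\subset\operatorname{int}_{C_n}N_n$ for $n=\max(m,k+1)$; the other inclusion is obvious. The sets in brackets are open in $C_n$, so the right side is open in $C_m$. As $Y'=\operatorname{dir\,lim}C_n$, the set $r^{-1}(O)$ is open in $Y'$, and hence in $Y$, whose topology is finer. In particular $N=r^{-1}(X)$ is open in $Y$. So $N$ is a neighborhood of $X$, and $r:N\to X$ is continuous with $r|_X=\mathrm{id}$. In the AR case, $N=\bigcup_n C_n=Y$.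
\end{proof}

The interiors $\operatorname{int}_{C_n}N_n$ are what makes the union open: $N_n$ swallows $N_{n-1}$ with some room to spare inside $C_n$. The rest of the proof of Theorem~\ref{thm:main} consists in producing $Y'$ and $C_n$.

\section{The main idea on the sequential fan}\label{sec:fan}

Let $X$ consist of a point $x_0$ and isolated points $x_{ij}$ ($i,j\ge1$), where the basic neighborhoods of $x_0$ are the sets
\[
O_f=\{x_0\}\cup\{x_{ij}:j\ge f(i)\},\qquad f:\mathbb N\to\mathbb N .
\]
This is $\operatorname{dir\,lim}X_n$, where $X_n=\{x_0\}\cup\{x_{ij}:i\le n\}$ is a convergent sequence with its limit. The space is not first countable at $x_0$, hence not metrizable: given $f_1,f_2,\dots$, choose $f$ with $f(i)>f_i(i)$ for all $i$; then no $O_{f_i}$ lies in $O_f$. The $X_n$ are not ANR($\mathcal S$)'s (by the connectedness argument of Example~\ref{ex:notANR}), but Theorem~\ref{thm:structure} does not need that.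

Let $\Gamma$ be a set with arbitrary functions $a:\Gamma\to X$ (a one-point footprint) and $h:\Gamma\to(0,1]$. Topologize $Y'=X\cup\Gamma$ by making the points of $\Gamma$ isolated and taking as basic neighborhoods of $x\in X$ the sets $O\cup L(O,\varepsilon)$, where $\varepsilon>0$, $O$ is an open neighborhood of $x$ in $X$ and
\[
L(O,\varepsilon)=\{y\in\Gamma:a(y)\in O,\ h(y)<\varepsilon\}.
\]
We look for closed $C_1\subset C_2\subset\cdots$ with $C_n\cap X=X_n$ and $Y'=\operatorname{dir\,lim}C_n$.

\medskip
\noindent\textbf{First attempt.} Take $C_n=X_n\cup a^{-1}(X_n)$, everything over $X_n$. This fails. Let $\Gamma=\{y_{ij}\}$ with $a(y_{ij})=x_{ij}$ and $h(y_{ij})=1/i$. The points of $\Gamma\cap C_n$ have height at least $1/n$, so $\Gamma\cap C_n$ is closed for every $n$. But $L(O_f,\varepsilon)$ contains $y_{ij}$ if $i>1/\varepsilon$ and $j\ge f(i)$. So $x_0$ is in the closure of $\Gamma$, and $\Gamma$ is not closed. On $C_n$ a height $\varepsilon_n$ below which nothing happens can be found, but $\varepsilon_n\to0$, and in the limit no height is left. The topology of $X$ can absorb infinitely many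 restrictions, one for each $n$; a number cannot.

\medskip
\noindent\textbf{Second attempt.} Let $d_n(x_{ij})=2^{-i-j}$ if $i>n$, and $d_n=0$ on $X_n$. Put
\[
C_n=X_n\cup\{y\in\Gamma:h(y)\ge d_n(a(y))\}.
\]
So $C_n$ contains everything over $X_n$, and elsewhere everything that is not too low. It is closed, since $L(\{x_{ij}\},2^{-i-j})$ misses it for $i>n$. We check that $Y'=\operatorname{dir\,lim}C_n$. Let $F\cap C_n$ be closed for every $n$. Then $F\cap X$ is closed in $X$. If $x_{ij}\notin F$, then since $L(\{x_{ij}\},1)\subset C_i$ and $F\cap C_i$ is closed, $F$ misses a neighborhood of $x_{ij}$. Let $x_0\notin F$. For each $n$ there are $f_n$ and $\varepsilon_n>0$ such that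
\begin{equation}\label{eq:fan}
y\in F\cap C_n\cap\Gamma,\ a(y)\in O_{f_n}\quad\Longrightarrow\quad h(y)\ge\varepsilon_n .
\end{equation}
Choose $f$ so large that for all $i$
\[
f(i)\ge\max(f_1(i),f_i(i)),\qquad 2^{-i-f(i)}\le\varepsilon_i,\qquad O_f\cap F=\emptyset .
\]
Then $L(O_f,\varepsilon_1)\cap F=\emptyset$. Indeed, let $y\in F\cap\Gamma$ and $a(y)\in O_f$. If $a(y)=x_0$, then $y\in C_1$, and \eqref{eq:fan} for $n=1$ gives $h(y)\ge\varepsilon_1$. If $a(y)=x_{ij}$, then $y\in C_i$ and $j\ge f(i)\ge f_i(i)$, so \eqref{eq:fan} for $n=i$ gives $h(y)\ge\varepsilon_i\ge2^{-i-j}\ge d_1(a(y))$. Hence $y\in C_1$, and \eqref{eq:fan} for $n=1$ gives $h(y)\ge\varepsilon_1$.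

The height $\varepsilon_1$ was never lowered; only the set $O_f$ was shrunk. A point outside $C_n$ has height below $d_n(a(y))$. If its footprint lies in a sufficiently small neighborhood of $X_n$, then it is so low that the assumption on $F\cap C_{n+1}$ at the next stage excludes it. The general proof in Section~\ref{sec:filtration} follows this pattern. There are two new features. First, a function like $d_n$ must be found on an arbitrary stratifiable $X$. Second, a footprint has several points, and different points of one footprint may be subject to different restrictions. Both are handled by the pseudometric of Section~\ref{sec:metric}.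

\section{Footprints}\label{sec:footprints}

From here to the end of Section~\ref{sec:filtration}, $X_1\subset X_2\subset\cdots$ are stratifiable, $X_1\ne\emptyset$, each $X_n$ is closed in $X_{n+1}$, and $X=\operatorname{dir\,lim}X_n$ is closed in $Y\in\mathcal S$. Put $\Gamma=Y\setminus X$. We assume $\Gamma\ne\emptyset$; otherwise $Y'=Y$ and $C_n=X_n$ satisfy Theorem~\ref{thm:structure}. In the present section the tower is not used: $X$ may be any nonempty closed subset of $Y$.

\begin{lemma}[Borges]\label{lem:footprint}
There are a locally finite partition of unity $(p_j)_{j\in J}$ on $\Gamma$ and points $a_j\in X$ such that the finite nonempty sets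
\[
A(y)=\{a_j:p_j(y)>0\}\qquad(y\in\Gamma)
\]
have the following property: for every $x\in X$ and every open $O\ni x$ in $X$ there is a neighborhood $W$ of $x$ in $Y$ with $A(y)\subset O$ for all $y\in W\setminus X$.
\end{lemma}

We call $A(y)$ the \emph{footprint} of $y$. In a metric space one would choose $a_j$ nearly closest to the support of $p_j$. In a stratifiable space the index at which a stratification first reaches a point serves as a substitute for distance.

\begin{proof}
Fix an increasing stratification of $Y$. For $x\in U$ with $U$ open in $Y$ put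
\[
\nu(U,x)=\min\{n:x\in U_n\},\qquad U\langle x\rangle=U_{\nu(U,x)}\setminus\overline{(Y\setminus\{x\})_{\nu(U,x)}} .
\]
By (a), $U\langle x\rangle$ is an open neighborhood of $x$, and $U\langle x\rangle\subset U$. We claim:
\begin{equation}\label{eq:star}
U\langle x\rangle\cap V\langle z\rangle\ne\emptyset,\ \nu(U,x)\le\nu(V,z)\quad\Longrightarrow\quad z\in U.
\end{equation}
For if $z\notin U$, then $U\langle x\rangle\subset U_{\nu(U,x)}\subset U_{\nu(V,z)}\subset(Y\setminus\{z\})_{\nu(V,z)}$, which is disjoint from $V\langle z\rangle$.

As $\Gamma$ is paracompact, there are a locally finite partition of unity $(p_j)$ on $\Gamma$ and points $y_j\in\Gamma$ with $\{p_j>0\}\subset\Gamma\langle y_j\rangle$. Let $\mathcal T_j$ be the set of pairs $(U,a)$ with $a\in X$, $U$ an open neighborhood of $a$ in $Y$, and $y_j\in U\langle a\rangle$. For such a pair $\nu(U,a)<\nu(\Gamma,y_j)$: otherwise \eqref{eq:star}, applied to $\Gamma\langle y_j\rangle$ and $U\langle a\rangle$, gives $a\in\Gamma$. So if $\mathcal T_j\ne\emptyset$, we can choose $(U^j,a_j)\in\mathcal T_j$ with $\nu(U^j,a_j)$ maximal. If $\mathcal T_j=\emptyset$,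 let $a_j\in X$ be arbitrary.

Given $x\in O$, let $U=Y\setminus(X\setminus O)$, $U'=U\langle x\rangle$ and $W=U'\langle x\rangle$. Let $y\in W\setminus X$ and $p_j(y)>0$, so $y\in U'\langle x\rangle\cap\Gamma\langle y_j\rangle$. If $\nu(\Gamma,y_j)\le\nu(U',x)$, then \eqref{eq:star} gives $x\in\Gamma$, which is false. So $\nu(U',x)<\nu(\Gamma,y_j)$, and \eqref{eq:star} gives $y_j\in U'=U\langle x\rangle$. Thus $(U,x)\in\mathcal T_j$. By maximality $\nu(U,x)\le\nu(U^j,a_j)$. As $y_j\in U\langle x\rangle\cap U^j\langle a_j\rangle$, \eqref{eq:star} gives $a_j\in U\cap X=O$.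
\end{proof}

The lemma has an immediate consequence, which will supply examples of ANR($\mathcal S$)'s.

\begin{proposition}[Borges' form of Dugundji's theorem]\label{prop:dugundji}
Let $C$ be a nonempty convex subset of a normed space. Every map from a closed subset of a space in $\mathcal S$ to $C$ extends to the whole space with values in $C$. In particular, $C$ is an AR($\mathcal S$).
\end{proposition}

\begin{proof}
Let $f:X\to C$ with $X\ne\emptyset$ closed in $Y$ (if $X=\emptyset$, take a constant map) and $\Gamma=Y\setminus X\ne\emptyset$. Put $g=f$ on $X$ and $g(y)=\sum_jp_j(y)f(a_j)$ on $\Gamma$. By local finiteness $g$ is continuous on the open set $\Gamma$. Let $x\in X$, $\rho>0$ and $O=\{z\in X:\|f(z)-f(x)\|<\rho\}$, and let $W$ be as in Lemma~\ref{lem:footprint}. If $y\in W\setminus X$, then $g(y)$ is a convex combination of points of $f(O)$. So $\|g-f(x)\|<\rho$ on the neighborhood $W\setminus(X\setminus O)$ of $x$. The last statement follows from Lemma~\ref{lem:ANE}, as $C$ is metrizable.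
\end{proof}

\section{A pseudometric on $X$ and the height}\label{sec:metric}

By (F3), $X\in\mathcal S$. Let $\mathcal B_1\subset\mathcal B_2\subset\cdots$ be a quasi-base of $X$ as in (F4), with closed members. In general no continuous pseudometric generates the topology of $X$. The next lemma provides one that, around each single point $x$, separates $x$ from all members of $\mathcal B_i$ not containing $x$, at a distance depending on $x$ and $i$.

\begin{lemma}\label{lem:metric}
There is a continuous pseudometric $\delta\le1$ on $X$ such that
\begin{enumerate}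
\item[(i)] for all $x\in X$ and $i$ we have $\inf\{\delta(x,z):z\in B\in\mathcal B_i,\ x\notin B\}>0$ (with $\inf\emptyset=1$);
\item[(ii)] $d_n(x):=\inf\{\delta(x,z):z\in X_n\}$ vanishes exactly on $X_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix a stratification of $X$. For $x\in X$ and $F$ closed put
\[
g_k(x)=X\setminus\overline{(X\setminus\{x\})_k},\qquad G_k(F)=\bigcup_{x\in F}g_k(x).
\]
Then $g_k(x)$ is an open neighborhood of $x$, and $\bigcap_kG_k(F)=F$: if $z\notin F$, then $z\in(X\setminus F)_k$ for some $k$, and $(X\setminus F)_k\subset(X\setminus\{x\})_k$ for $x\in F$, so $z\notin g_k(x)$.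

\emph{The partition defined by $\mathcal B_i$.} Fix $i$. Put
\[
V(x)=X\setminus\bigcup\{B\in\mathcal B_i:x\notin B\},\qquad C(x)=\bigcap\{B\in\mathcal B_i:x\in B\},
\]
where $C(x)=X$ if no $B\in\mathcal B_i$ contains $x$. Both contain $x$; $C(x)$ is closed, and $V(x)$ is open since $\mathcal B_i$ is a closure-preserving family of closed sets. Property (i) for this $i$ asks that $\delta(x,\cdot)$ be bounded away from $0$ off $V(x)$. Write $x\sim z$ if $x$ and $z$ lie in the same members of $\mathcal B_i$. Now $z\in V(x)$ means that every $B\in\mathcal B_i$ containing $z$ contains $x$, that is, $x\in C(z)$. Hence $x\sim z$ iff $z\in V(x)$ and $x\in V(z)$, and the class of $x$ is $[x]=C(x)\cap V(x)$. The sets $C(x)$ and $V(x)$ depend only on $[x]$.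

\emph{Discrete pieces.} The classes need not form a discrete family, but they are unions of pieces which do. Put
\[
P_k(x)=C(x)\setminus G_k(X\setminus V(x)).
\]
This is a closed set depending only on $[x]$. It is contained in $[x]$, because $G_k(F)\supset F$, and $\bigcup_kP_k(x)=C(x)\cap V(x)=[x]$. For fixed $k$ let $\mathcal P_{ik}$ be the family of distinct nonempty sets $P_k(x)$. We claim that it is discrete. Let $w\in X$, and suppose that the neighborhood $V(w)\cap g_k(w)$ of $w$ contains a point $z\in P_k(x)$. Then $z\sim x$, so $V(z)=V(x)$. If $w\notin V(x)$, then $z\in g_k(w)\subset G_k(X\setminus V(x))$, contrary to $z\in P_k(x)$. So $w\in V(x)=V(z)$. Since also $z\in V(w)$, we get $w\sim z\sim x$ and $P_k(x)=P_k(w)$. Thus only $P_k(w)$ can meet this neighborhood.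

\emph{The pseudometric.} Let $V(P)$ be the common value of $V$ at the points of $P\in\mathcal P_{ik}$; then $P\subset V(P)$. By collectionwise normality there is a discrete family of open sets $G_P$ with $P\subset G_P\subset V(P)$ for $P\in\mathcal P_{ik}$. Choose maps $u_P:X\to[0,1]$ equal to $1$ on $P$ and to $0$ off $G_P$, and put
\[
\delta_{ik}(x,z)=\sup_{P\in\mathcal P_{ik}}|u_P(x)-u_P(z)|
\]
($\delta_{ik}=0$ if $\mathcal P_{ik}=\emptyset$). Near a given pair of points at most two $P$'s matter, so $\delta_{ik}$ is a continuous pseudometric. If $x\in P\in\mathcal P_{ik}$ and $\delta_{ik}(x,z)<1$, then $u_P(z)>0$, so $z\in G_P\subset V(x)$. Let $f_n:X\to[0,1]$ be continuous with zero set $X_n$ (here we use that $X_n$ is closed in $X$), and put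
\[
\delta(x,z)=\tfrac12\sum_{i,k\ge1}2^{-i-k}\delta_{ik}(x,z)+\tfrac12\sum_{n\ge1}2^{-n}|f_n(x)-f_n(z)| .
\]
By uniform convergence $\delta$ is a continuous pseudometric, and $\delta\le1$.

(i) Given $x$ and $i$, choose $k$ with $x\in P_k(x)$. If $z\in B\in\mathcal B_i$ and $x\notin B$, then $z\notin V(x)$, so $\delta_{ik}(x,z)=1$ and $\delta(x,z)\ge2^{-i-k-1}$.

(ii) Clearly $d_n=0$ on $X_n$. Since $f_n=0$ on $X_n$, we have $d_n\ge2^{-n-1}f_n$, which is positive off $X_n$.
\end{proof}

The functions $d_n$ are $1$-Lipschitz for $\delta$, hence continuous, and $d_{n+1}\le d_n$. The height will be a function on $Y$ that controls the size of footprints.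

\begin{lemma}\label{lem:height}
There is a continuous $h:Y\to[0,\infty)$ with $h^{-1}(0)=X$ and
\[
\operatorname{diam}_\delta A(y)\le h(y)/2\qquad(y\in\Gamma).
\]
\end{lemma}

\begin{proof}
For $k\ge0$ let $T_k=\{y\in\Gamma:\operatorname{diam}_\delta A(y)\ge2^{-k}\}$. Let $x\in X$. Lemma~\ref{lem:footprint}, applied to the open $\delta$-ball of radius $2^{-k-2}$ about $x$, gives a neighborhood $W$ of $x$ in $Y$ with $\operatorname{diam}_\delta A(y)\le2^{-k-1}$ for $y\in W\setminus X$. So $\overline{T_k}\cap X=\emptyset$. Choose maps $\varphi_k:Y\to[0,1]$ equal to $0$ on $X$ and to $1$ on $\overline{T_k}$, and $\psi:Y\to[0,1]$ with zero set $X$. Put $h=\psi+\sum_{k\ge0}2^{2-k}\varphi_k$; by uniform convergence $h$ is continuous. If $\operatorname{diam}_\delta A(y)>0$, choose $k\ge0$ with $2^{-k}\le\operatorname{diam}_\delta A(y)<2^{1-k}$, which is possible as $\delta\le1$. Then $y\in T_k$ and $h(y)\ge2^{2-k}\ge2\operatorname{diam}_\delta A(y)$.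
\end{proof}

\section{The coarser topology}\label{sec:topology}

For $O\subset X$ and $\varepsilon>0$ define the \emph{layer}
\[
L(O,\varepsilon)=\{y\in\Gamma:A(y)\subset O,\ h(y)<\varepsilon\}.
\]
Let $Y'$ be the set $Y$ with the following topology: $M$ is open iff $M\cap\Gamma$ is open in $\Gamma$, $M\cap X$ is open in $X$, and for every $x\in M\cap X$ there are an open $O\ni x$ in $X$ and $\varepsilon>0$ with $L(O,\varepsilon)\subset M$. This is a topology, because $L(O\cap O',\min(\varepsilon,\varepsilon'))\subset L(O,\varepsilon)\cap L(O',\varepsilon')$. Note that $L(O,\varepsilon)$ increases with $O$ and $\varepsilon$, so that $O$ and $\varepsilon$ may always be shrunk.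

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $\Gamma$ is open in $Y'$, and $Y$ and $Y'$ induce the same topologies on $\Gamma$ and on $X$.
\item[(b)] The topology of $Y'$ is coarser than that of $Y$.
\item[(c)] $h$ is continuous on $Y'$.
\item[(d)] For any family $\mathcal E$ of subsets of $X$ the set $\{y\in\Gamma:A(y)\subset S\text{ for some }S\in\mathcal E\}$ is closed in $\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every open subset of $\Gamma$ is open in $Y'$, and $O\cup\Gamma$ is open in $Y'$ if $O$ is open in $X$. The converse inclusions are part of the definition.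

(b) Let $M$ be open in $Y'$. Then $M\cap\Gamma$ is open in $Y$. For $x\in M\cap X$ let $L(O,\varepsilon)\subset M$ with $x\in O$, and let $W$ be given by Lemma~\ref{lem:footprint} for $x$ and $O$. Since $X\setminus M$ is closed in $Y$, the set $(W\cap\{h<\varepsilon\})\setminus(X\setminus M)$ is a neighborhood of $x$ in $Y$; its points in $X$ lie in $M$, and its points in $\Gamma$ lie in $L(O,\varepsilon)\subset M$.

(c) For $\varepsilon>0$ the set $\{h<\varepsilon\}$ contains $X$ and $L(X,\varepsilon)$, and its trace on $\Gamma$ is open, so it is open in $Y'$. For $s\ge0$ the set $\{h>s\}$ is an open subset of $\Gamma$.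

(d) Let $y_0\in\Gamma$ be outside this set. On the open set of all $y$ with $p_j(y)>0$ for the finitely many $j$ with $p_j(y_0)>0$ we have $A(y)\supset A(y_0)$, so $A(y)$ is contained in no $S\in\mathcal E$.
\end{proof}

Statement (d) says that footprints can only grow under small moves. So the sets $\{A(y)\subset O\}$ are closed in $\Gamma$, but in general not open. Layers are therefore not open in general, and to stratify $Y'$ one has to fatten them, monotonically and without adding new limit points in $X$.

\begin{lemma}\label{lem:stratifiable}
$Y'$ is stratifiable.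
\end{lemma}

\begin{proof}
\emph{$Y'$ is $T_1$.} For $x\in X$ the set $(X\setminus\{x\})\cup\Gamma$ is open. For $y\in\Gamma$ the set $Y\setminus\{y\}$ is open, since it contains $L(X,h(y))$.

\emph{Fattening in $\Gamma$.} Fix increasing stratifications $O\mapsto\sigma_n(O)$ of $X$ and $G\mapsto\tau_n(G)$ of $\Gamma$. For $Q$ closed and $R$ open in $\Gamma$ with $Q\subset R$ put
\[
M(Q,R)=\bigcup_n\Bigl(\tau_n(R)\setminus\operatorname{cl}_\Gamma\tau_n(\Gamma\setminus Q)\Bigr).
\]
This set is open, increases with $Q$ and with $R$, and contains $Q$ because $Q\subset\bigcup_n\tau_n(R)$ and $\operatorname{cl}_\Gamma\tau_n(\Gamma\setminus Q)$ misses $Q$. Moreover $\operatorname{cl}_\Gamma M(Q,R)\subset R$. To see this, let $z\in\Gamma\setminus R$. As $z\notin Q$, there is $m$ with $z\in\tau_m(\Gamma\setminus Q)$. Then $\tau_m(\Gamma\setminus Q)\setminus\operatorname{cl}_\Gamma\tau_m(R)$ is a neighborhood of $z$. It misses the $n$th set in the union: for $n\ge m$ because $\tau_m(\Gamma\setminus Q)\subset\tau_n(\Gamma\setminus Q)$, and for $n\le m$ because $\tau_n(R)\subset\tau_m(R)$.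

\emph{The stratification.} For $U$ open in $Y'$ and $n\ge1$ put
\begin{align*}
\mathcal O_n(U)&=\{O\text{ open in }X:O\subset U,\ L(O,1/n)\subset U\},\\
S_n(U)&=\bigcup\{\sigma_n(O):O\in\mathcal O_n(U)\},\\
Q_n(U)&=\{y\in\Gamma:h(y)\le\tfrac1{2n},\ A(y)\subset\sigma_n(O)\text{ for some }O\in\mathcal O_n(U)\},\\
R_n(U)&=(U\cap\Gamma)\setminus\{y\in\Gamma:A(y)\subset X\setminus\operatorname{cl}_XS_n(U)\},\\
H_n(U)&=S_n(U)\cup M(Q_n(U),R_n(U)),\\
U_n^*&=H_n(U)\cup\bigl(\tau_n(U\cap\Gamma)\cap\{h>1/n\}\bigr).
\end{align*}
Fix $U$ and omit it from the notation. By Lemma~\ref{lem:basic}(d), $Q_n$ is closed and $R_n$ is open in $\Gamma$. Also $Q_n\subset U$, since $A(y)\subset\sigma_n(O)\subset O$ and $h(y)<1/n$ imply $y\in L(O,1/n)\subset U$. On $Q_n$ we have $\emptyset\ne A(y)\subset S_n$, so $A(y)\not\subset X\setminus\operatorname{cl}_XS_n$. Hence $Q_n\subset R_n$, and $M(Q_n,R_n)$ is defined. Finally, monotonicity of $\sigma_n$ gives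
\[
\operatorname{cl}_XS_n\subset\operatorname{cl}_X\sigma_n\Bigl(\bigcup\mathcal O_n\Bigr)\subset\bigcup\mathcal O_n\subset U .
\]

\emph{$U_n^*$ is open.} Its traces on $X$ and $\Gamma$ are open. If $x\in U_n^*\cap X=S_n$, then $x\in\sigma_n(O)$ for some $O\in\mathcal O_n$, and $L(\sigma_n(O),\frac1{2n})\subset Q_n\subset H_n$.

\emph{$\operatorname{cl}_{Y'}U_n^*\subset U$.} The closure of $\tau_n(U\cap\Gamma)\cap\{h>1/n\}$ lies in $\{h\ge1/n\}\subset\Gamma$, hence in $\operatorname{cl}_\Gamma\tau_n(U\cap\Gamma)\subset U$. The points of $\operatorname{cl}_{Y'}H_n$ in the open set $\Gamma$ lie in $\operatorname{cl}_\Gamma M(Q_n,R_n)\subset R_n\subset U$. Let $x\in X\setminus U$ and $B=X\setminus\operatorname{cl}_XS_n$; then $x\in B$. The set $B\cup(\Gamma\setminus\operatorname{cl}_\Gamma M(Q_n,R_n))$ contains $x$ and misses $H_n$. It is open in $Y'$: points with footprint in $B$ are not in $R_n\supset\operatorname{cl}_\Gamma M(Q_n,R_n)$, so it contains $L(B,1)$. Thus $x\notin\operatorname{cl}_{Y'}H_n$.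

\emph{$\bigcup_nU_n^*=U$.} A point $y\in U\cap\Gamma$ lies in $\tau_n(U\cap\Gamma)\cap\{h>1/n\}$ for all large $n$. For $x\in U\cap X$ there are an open $O\ni x$ in $X$ with $O\subset U$ and $\varepsilon>0$ with $L(O,\varepsilon)\subset U$. So $O\in\mathcal O_n$ for $n\ge1/\varepsilon$, and $x\in\sigma_n(O)\subset S_n$ for large $n$.

\emph{Monotonicity.} Let $U\subset U'$. Then $\mathcal O_n(U)\subset\mathcal O_n(U')$, so $S_n$ and $Q_n$ increase. The set removed in the definition of $R_n$ decreases, so $R_n$ increases. Hence $M(Q_n,R_n)$, $H_n$ and $U_n^*$ increase.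
\end{proof}

\section{The filtration}\label{sec:filtration}

Put
\[
C_n=X_n\cup\{y\in\Gamma:d_n(a)\le h(y)\text{ for all }a\in A(y)\}.
\]

\begin{lemma}\label{lem:easy}
\begin{enumerate}
\item[(i)] $C_n$ is closed in $Y'$, $C_n\cap X=X_n$, and $C_n\subset C_{n+1}$.
\item[(ii)] Every $y\in\Gamma$ is in the interior of some $C_n$; hence $\bigcup_nC_n=Y$.
\item[(iii)] If $y\in\Gamma\setminus C_n$, then $d_n(a)>h(y)/2$ for \emph{all} $a\in A(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $y_0\in\Gamma\setminus C_n$, there is $j$ with $p_j(y_0)>0$ and $d_n(a_j)>h(y_0)$; both inequalities persist near $y_0$. The trace $X\setminus X_n$ of the complement on $X$ is open. For $x\in X\setminus X_n$ let $r=d_n(x)/2>0$ and $O=\{d_n>r\}\ni x$. If $y\in L(O,r)$ and $a\in A(y)$, then $d_n(a)>r>h(y)$; so $L(O,r)\cap C_n=\emptyset$. Hence $C_n$ is closed. The inclusion follows from $d_{n+1}\le d_n$.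

(ii) Some open $N\ni y$ in $\Gamma$ meets $\{p_j>0\}$ for only finitely many $j$, and the corresponding points $a_j$ lie in some $X_n$. For $y'\in N$ we have $d_n=0$ on $A(y')$, so $N\subset C_n$.

(iii) Some $b\in A(y)$ has $d_n(b)>h(y)$. For every $a\in A(y)$, Lemma~\ref{lem:height} gives $d_n(a)\ge d_n(b)-\delta(a,b)>h(y)-h(y)/2$.
\end{proof}

Part (iii) says that a point outside $C_n$ is low compared with the distance from $X_n$ of every point of its footprint, as in Section~\ref{sec:fan}.

\begin{proposition}\label{prop:limit}
$Y'=\operatorname{dir\,lim}C_n$.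
\end{proposition}

\begin{proof}
A closed set has closed traces. Conversely, let $F\subset Y$ be such that $F\cap C_n$ is closed for every $n$. By Lemma~\ref{lem:easy}(ii), $F\cap\Gamma$ is closed in $\Gamma$. As $F\cap X_n=(F\cap C_n)\cap X$ is closed for all $n$ and $X$ has the weak topology, $F\cap X$ is closed in $X$. It remains to find, for $x\in X\setminus F$, an open $O\ni x$ in $X$ and $\varepsilon>0$ with $L(O,\varepsilon)\cap F=\emptyset$.

Let $x\in X_m$. Since $F\cap C_m$ is closed in $Y'$, there are an open $O^m\ni x$ in $X$ with $O^m\cap F=\emptyset$ and $\varepsilon>0$ with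
\[
L(O^m,\varepsilon)\cap F\cap C_m=\emptyset .
\]
From now on $\varepsilon$ is fixed. As in the fan, we shrink only the open set, infinitely often but without changing it on the stages already treated. One step is the following claim.

\medskip
\noindent\textbf{Claim.} \emph{Let $n\ge m$, and let $O$ be open in $X$ with $O\cap F=\emptyset$ and $L(O,\varepsilon)\cap F\cap C_n=\emptyset$. Then there is an open $O^+\subset O$ with}
\[
O^+\cap X_n=O\cap X_n\qquad\text{and}\qquad L(O^+,\varepsilon)\cap F\cap C_{n+1}=\emptyset .
\]

\emph{What has to be done.} Put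
\[
Q=L(O,\varepsilon)\cap F\cap C_{n+1}.
\]
By hypothesis $Q\subset\Gamma\setminus C_n$, so Lemma~\ref{lem:easy}(iii) applies to all $y\in Q$. Each $x'\in O\cap X_n$ has a neighborhood whose layer, up to some height depending on $x'$, misses $Q$. If $O^+$ is close enough to $X_n$, points of $Q$ with footprint in $O^+$ will be below this height. The difficulty is that the points of one footprint may be close to different $x'$, with different heights. For $y\in Q$ we need \emph{one} set $W$ that contains the whole footprint and whose layer misses $Q$ up to some height above $h(y)$. The idea is to attach to each $x'$ a scale, namely an integer, and to let the footprint point with the smallest integer, that is, the coarsest scale, decide. By Lemma~\ref{lem:metric}(i), the $x'$ attached to the other footprint points are at least as fine, so they detect the quasi-base element of the coarsest one and must lie in it.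

\emph{Construction.} Let $x'\in O\cap X_n$. As $O\cap F=\emptyset$, we have $x'\notin F\cap C_{n+1}$, and this set is closed in $Y'$. So there are an open $D_{x'}\ni x'$ in $X$ and $k(x')\in\mathbb N$ with $L(D_{x'},1/k(x'))\cap Q=\emptyset$. The subspace $D=\bigcup_{x'}D_{x'}$ of $X$ is open, and paracompact by (F1); let $\mathcal W$ be an open cover of $D$ that refines $\{D_{x'}\}$ and is locally finite in $D$. Since layers are monotone, for each $W\in\mathcal W$ we can fix $k_W\in\mathbb N$ with
\begin{equation}\label{eq:kW}
L(W,1/k_W)\cap Q=\emptyset .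
\end{equation}
For each $x'\in O\cap X_n$ choose $W_{x'}\in\mathcal W$ and, for some $i$, a set $B_{x'}\in\mathcal B_i$ with
\[
x'\in\operatorname{int}B_{x'}\subset B_{x'}\subset W_{x'},
\]
and let $\ell(x')=\max(i,k_{W_{x'}})$, the \emph{scale} of $x'$. Then $B_{x'}\in\mathcal B_{\ell(x')}$. By Lemma~\ref{lem:metric}(i) choose $s(x')$ with $0<s(x')\le1/\ell(x')$ and
\begin{equation}\label{eq:s}
z\in B\in\mathcal B_{\ell(x')},\ x'\notin B\quad\Longrightarrow\quad\delta(x',z)\ge s(x').
\end{equation}
Put
\[
E_{x'}=\operatorname{int}B_{x'}\cap\bigcap\{W\in\mathcal W:x'\in W\}\cap\{z:\delta(z,x')<s(x')/4\}.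
\]
This is an open neighborhood of $x'$, because $\mathcal W$ is point-finite and $\delta$ is continuous. Since $x'\in X_n$,
\begin{equation}\label{eq:dn}
d_n(z)\le\delta(z,x')<s(x')/4\qquad(z\in E_{x'}).
\end{equation}
Let $O'$ be the union of all $E_{x'}$, $x'\in O\cap X_n$, and $O^+=O\cap O'$. Then $O^+\cap X_n=O\cap X_n$.

\emph{Verification.} Suppose there is $y\in L(O^+,\varepsilon)\cap F\cap C_{n+1}$. Then $y\in Q$ and $A(y)\subset O'$. For each $a\in A(y)$ pick $x_a\in O\cap X_n$ with $a\in E_{x_a}$. By Lemma~\ref{lem:easy}(iii) and \eqref{eq:dn},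
\begin{equation}\label{eq:low}
h(y)<2d_n(a)<s(x_a)/2\qquad\text{for every }a\in A(y).
\end{equation}
Choose $a_0\in A(y)$ with $\ell(x_{a_0})$ minimal, and put $B=B_{x_{a_0}}$, $W=W_{x_{a_0}}$. Then $a_0\in E_{x_{a_0}}\subset B\subset W$. Let $a\in A(y)$. By minimality $B\in\mathcal B_{\ell(x_{a_0})}\subset\mathcal B_{\ell(x_a)}$. By Lemma~\ref{lem:height} and \eqref{eq:low},
\[
\delta(x_a,a_0)\le\delta(x_a,a)+\delta(a,a_0)<\frac{s(x_a)}4+\frac{h(y)}2<\frac{s(x_a)}2 .
\]
As $a_0\in B\in\mathcal B_{\ell(x_a)}$, \eqref{eq:s} forces $x_a\in B\subset W$. Therefore $E_{x_a}\subset W$ and $a\in W$. So $A(y)\subset W$. By \eqref{eq:low} also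
\[
h(y)<s(x_{a_0})/2<1/\ell(x_{a_0})\le1/k_W .
\]
Hence $y\in L(W,1/k_W)\cap Q$, contrary to \eqref{eq:kW}. This proves the Claim.

\medskip
\emph{Conclusion.} Applying the Claim successively for $n=m,m+1,\dots$, we get open sets $O^m\supset O^{m+1}\supset\cdots$ in $X$ with
\[
O^{n+1}\cap X_n=O^n\cap X_n,\qquad L(O^n,\varepsilon)\cap F\cap C_n=\emptyset\qquad(n\ge m).
\]
Let $O^\infty=\bigcap_{n\ge m}O^n$. For $k\ge n\ge m$ we have $O^k\cap X_n=O^n\cap X_n$. So $O^\infty\cap X_n=O^n\cap X_n$ for $n\ge m$, and this set is open in $X_n$. Since $X$ has the weak topology, $O^\infty$ is open in $X$; it contains $x$, because $x\in O^m\cap X_m$. If $y\in L(O^\infty,\varepsilon)\cap F$, then $y\in C_n$ for some $n\ge m$ by Lemma~\ref{lem:easy}, and $y\in L(O^n,\varepsilon)\cap F\cap C_n=\emptyset$, which is impossible. So $L(O^\infty,\varepsilon)\cap F=\emptyset$.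
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
The case $Y=X$ was settled at the beginning of Section~\ref{sec:footprints}. Otherwise combine Lemmas~\ref{lem:basic}, \ref{lem:stratifiable} and~\ref{lem:easy}(i) with Proposition~\ref{prop:limit}.
\end{proof}

\section{Proofs of the remaining theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:weaker}]
Let the $X_n$ be stratifiable, each closed in the next, and satisfy (E). If all $X_n$ are empty, there is nothing to prove. Otherwise drop the empty terms; (E) persists after renumbering. By (F3), $X\in\mathcal S$. Let $X$ be closed in $Y\in\mathcal S$. By Theorem~\ref{thm:structure} and Proposition~\ref{prop:reduction}, $X$ is a retract of a neighborhood in $Y$. Thus $X$ is an ANR($\mathcal S$).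

If the $X_n$ are ANR($\mathcal S$)'s, (E) holds with $m(n)=n$ by Lemma~\ref{lem:ANE}. If they are AR($\mathcal S$)'s, Proposition~\ref{prop:reduction} gives a retraction $Y\to X$. This proves Theorem~\ref{thm:main}.

If $X_n\subset K_n\subset X_{m(n)}$ with $K_n$ an ANR($\mathcal S$), then a map $A\to X_n\subset K_n$ extends over a neighborhood of $A$ to a map to $K_n\subset X_{m(n)}$ by Lemma~\ref{lem:ANE}, so (E) holds. That the $X_n$ need not be ANR($\mathcal S$)'s is shown by the next example.
\end{proof}

\begin{example}\label{ex:notANR}
Let $X_n=[0,n]\cup\{n+\frac1k:k\ge1\}\subset\mathbb R$. These sets are compact, and $X_n\subset[0,n+1]\subset X_{n+1}$, where $K_n=[0,n+1]$ is an AR($\mathcal S$) by Proposition~\ref{prop:dugundji}. So Theorem~\ref{thm:weaker} applies with $m(n)=n+1$. But $X_n$ is not an ANR($\mathcal S$). Suppose $r$ is a retraction onto $X_n$ of a neighborhood of $X_n$ in $\mathbb R$. This neighborhood contains an interval $[n,n+\frac1k]$, whose image is a connected subset of $X_n$ containing $n$ and $n+\frac1k$; there is no such set, since $n+\frac1k$ is isolated in $X_n$.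
\end{example}

\begin{proof}[Proof of Corollary~\ref{cor:metrizable}]
By Theorem~\ref{thm:main} it suffices to show that a nonempty metrizable ANR $K$ is an ANR($\mathcal S$). By Wojdys{\l}awski's theorem, $K$ may be regarded as a closed subset of a convex subset $C$ of a normed space. As $C$ is metrizable, there is a retraction $\rho:V\to K$ of an open neighborhood $V$ of $K$ in $C$. A map $f:A\to K$ from a closed subset of $Z\in\mathcal S$ extends to a map $g:Z\to C$ by Proposition~\ref{prop:dugundji}, and $\rho\circ g$ is an extension of $f$ to the neighborhood $g^{-1}(V)$ of $A$, with values in $K$. Now use Lemma~\ref{lem:ANE}.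
\end{proof}

\section{Closedness cannot be dropped}

In the proof, closedness of $X_n$ in $X_{n+1}$ gave the stratifiability of $X$ and the functions $d_n$ vanishing exactly on $X_n$. Without it already the first of these can fail.

\begin{proposition}
There is a tower $X_1\subset X_2\subset\cdots$ of AR($\mathcal S$)'s, each a subspace of the next, whose direct limit is not regular; in particular it is not stratifiable, and not an ANR($\mathcal S$).
\end{proposition}

\begin{proof}
Let $\Delta\subset\mathbb R^2$ be the open unit disc, and let $q_0,q_1,q_2,\dots$ be distinct points of the unit circle with $q_k\to q_0$. Put $X_1=\Delta\cup\{q_0\}$ and $X_{n+1}=X_n\cup\{q_n\}$, with the Euclidean topologies. Since the open segment between two distinct points of the closed disc lies in $\Delta$, each $X_n$ is convex, hence an AR($\mathcal S$) by Proposition~\ref{prop:dugundji}. It is not closed in $X_{n+1}$, because $q_n$ is a limit of points of $\Delta$.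

In $\operatorname{dir\,lim}X_n$ the set $F=\{q_k:k\ge1\}$ is closed, since its trace on each $X_n$ is finite, and $q_0\notin F$. Write $B(q,\rho)$ for the open Euclidean disc. An open set containing $q_0$ has an open trace on $X_1$, so it contains $\Delta\cap B(q_0,\rho)$ for some $\rho>0$. An open set containing $F$ has an open trace on $X_{k+1}\ni q_k$, so for every $k\ge1$ it contains $\Delta\cap B(q_k,r_k)$ for some $r_k>0$. If $k$ is so large that $q_k\in B(q_0,\rho)$, then $B(q_0,\rho)\cap B(q_k,r_k)$ is a neighborhood of the point $q_k$ of the unit circle, and hence it meets $\Delta$. So $q_0$ and $F$ have no disjoint neighborhoods. Stratifiable spaces are regular by (F1).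
\end{proof}

\begin{thebibliography}{9}

\bibitem{borges} Borges, \emph{On stratifiable spaces}, Pacific J. Math. 17 (1966).

\bibitem{gruenhage} Gruenhage, \emph{Stratifiable spaces are $M_2$}, Topology Proc. 1 (1976).

\bibitem{junnila} Junnila, \emph{Neighbornets}, Pacific J. Math. 76 (1978).

\bibitem{problem} \emph{Some results and problems on ANR's for stratifiable spaces},\\ \texttt{http://www.kurims.kyoto-u.ac.jp/\~{}kyodo/kokyuroku/contents/pdf/0784-10.pdf}

\end{thebibliography}

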